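\newtheorem{theorem}{Theorem}[section]
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Complete metrics with unique segments\\ on non-contractible spaces}


\begin{abstract}
A metric is called SC if it is complete and every two distinct points are joined by exactly one segment. A compact space with an SC metric is contractible. We construct a space with an SC metric, of diameter $1$, that retracts onto a circle and hence is not contractible; this answers a question of Krakus and Trybulec. More generally, every nonempty, complete, path-connected metric space in which distinct points at distance less than some fixed $r>0$ are joined by exactly one segment is homeomorphic to a retract of a space with an SC metric. We also show that a locally compact space with an SC metric is contractible.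
\end{abstract}

\section{Introduction}

All spaces are nonempty. Let $(M,D)$ be a metric space and $x\ne y$ points of $M$. A \emph{segment} joining $x$ and $y$ is an arc from $x$ to $y$ that is isometric to the interval $[0,D(x,y)]$. The metric $D$ \emph{has unique segments} if every two distinct points are joined by exactly one segment, and $D$ is an \emph{SC metric} if, in addition, $(M,D)$ is complete. Closed convex subsets of a Hilbert space are examples.

A space with an SC metric seems to come with its own contraction. Fix a base point $o$ and slide every point toward $o$ along its segment: for $s\in[0,1]$ let $H(x,s)$ be the point of the segment from $o$ to $x$ with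
\begin{equation}\label{eq:H}
D(o,H(x,s))=s\,D(o,x),\qquad H(o,s)=o .
\end{equation}
Then $H(\cdot,1)$ is the identity and $H(\cdot,0)$ is constant. For fixed $x$ the map $H(x,\cdot)$ is continuous; the only question is whether the segment from $o$ to $x$ depends continuously on $x$. In a compact space it does, because a limit of segments is a segment and there is only one candidate; so every compact space with an SC metric is contractible, a theorem of Borsuk. The same argument works in locally compact spaces (Proposition~\ref{prop:lc}). Without local compactness, segments from $o$ to nearby points may stay far apart. Krakus and Trybulec gave an example of a non-compact, non-contractible metric space with unique segments, and they left open whether there is a non-contractible space with an SC metric; the question is reported in \cite{thesis}. We show that there is.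

\begin{theorem}\label{thm:main}
Let $(Y,\sigma)$ be a nonempty, complete, path-connected metric space for which there is $r>0$ such that any two distinct points at distance less than $r$ are joined by exactly one segment. Then $Y$ is homeomorphic to a retract of a space $X$ that admits an SC metric of diameter at most $1$.
\end{theorem}

\begin{corollary}\label{cor:main}
There is a non-contractible space with an SC metric.
\end{corollary}

\begin{proof}
Let $Y$ be a circle of length $4$ with its arc-length metric. It is compact and path-connected, and $r=2$ satisfies the hypothesis of Theorem~\ref{thm:main}. A retract of a contractible space is contractible (restrict a contraction and compose it with the retraction), and the circle is not contractible. Hence $X$ is not contractible.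
\end{proof}

Some hypotheses on $Y$ are forced by the conclusion: a space with an SC metric is path-connected, and so are its retracts; a retract is closed, so a retract of $X$ has a complete metric. The local uniqueness of segments is what starts our construction.

\medskip
\noindent\textbf{The construction in brief.} Rescale so that $r=2$, and cut the metric of $Y$ off at $1$. Pairs of points at distance greater than $1$ are now at distance exactly $1$, and no segment joins them. Attach a segment of length exactly $1$ between the two points of each such pair. This changes no old distance, and it creates no second segment between any two points, but it may create new pairs without a segment. Repeat $\omega_1$ times, completing at limit stages. Section~\ref{sec:circle} carries out the first step for the circle by hand. Sections~\ref{sec:class}--\ref{sec:space} build the SC space, Section~\ref{sec:retraction} builds the retraction, and Section~\ref{sec:more} contains further consequences and the locally compact case. The axiom of choice is used freely.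

\section{One step for the circle}\label{sec:circle}

Let $Y$ be the circle of length $4$ with arc-length metric $\sigma$. The pairs with two segments are the antipodal ones, at distance $2$. Put $\rho_0=\min(1,\sigma)$. Distances below $1$ have not changed, so lengths of curves have not changed either. Hence a pair with $\sigma(a,b)\le1$ still has exactly one segment, and a pair with $\sigma(a,b)>1$ has $\rho_0(a,b)=1$ and no segment. So the cut-off has replaced ``too many segments'' by ``no segment''. Call the pairs with $\sigma(a,b)>1$ \emph{bad}.

For each bad pair $\{a,b\}$ attach a \emph{chord}: a copy of $[0,1]$ with ends $a$ and $b$. The length $1$ is the only choice that works. A detour along a chord costs $1$, and no $\rho_0$-distance exceeds $1$, so distances in $Y$ stay as they are, and the chord is a segment from $a$ to $b$; a shorter chord would change $\rho_0(a,b)$, and a longer one would not be a segment. Finally cut the new path metric off at $1$ again, and call the result $X_1$.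

\emph{No pair of points of $X_1$ has two segments.} Two different segments with the same ends have length at most $1$ each, so together they contain a simple closed curve of length at most $2$. We show that there is none. A simple closed curve that meets the interior of a chord contains the whole chord. A simple closed curve without chords is the circle itself, of length $4$. A simple closed curve with exactly one chord $ab$ returns from $b$ to $a$ along an arc of $Y$, and such an arc has length at least $\sigma(a,b)>1$. A simple closed curve with two or more chords has length at least $2$, with equality only if it consists of two chords with the same ends; but each bad pair received only one chord. So all simple closed curves are longer than $2$.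

\emph{The circle is a retract of $X_1$.} Keep $Y$ fixed, and map each chord $ab$ with constant speed along a shortest arc of $Y$ from $a$ to $b$. Since $\sigma\le2$, the speed is at most $2$ on every chord. This common bound makes the map continuous also at points of $Y$ where infinitely many chords end.

\emph{There are new bad pairs.} Let $a,b$ be antipodal, let $p$ be the midpoint of their chord and $q$ the midpoint of one of the two arcs between them. Every way from $p$ to $q$ has length at least $\frac12+1$, so after the cut-off $p,q$ are at distance $1$ and no segment joins them.

We must therefore repeat. The union of the stages $X_n$ need not be complete, and completing it adds points and possibly bad pairs. This is why we iterate $\omega_1$ times: a Cauchy sequence is countable, so at stage $\omega_1$ nothing is left to complete. The price is that we must pass through completions at all countable limit stages, and completions are dangerous. The open hemisphere of the round sphere $S^2$ has unique segments, but in its completion, the closed hemisphere, antipodal boundary points are joined by many. We therefore need a quantitative statement saying that each stage sits inside all later ones in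 a tree-like way. This is the \emph{gate} property of Section~\ref{sec:gates}. It controls segments in the completion, and it also makes the retraction extend to the completion.

\section{Segments and bad pairs}\label{sec:class}

The length of a curve is at least the distance of its ends. If a curve from $x$ to $y\neq x$ has length exactly $R=\rho(x,y)$ and $\gamma:[0,R]\to M$ is its arc-length parametrization, then for $s<s'$
\[
R\le \rho(\gamma(0),\gamma(s))+\rho(\gamma(s),\gamma(s'))+\rho(\gamma(s'),\gamma(R))\le s+\rho(\gamma(s),\gamma(s'))+(R-s'),
\]
so $\rho(\gamma(s),\gamma(s'))\ge s'-s$, and equality holds. Thus \emph{a curve whose length equals the distance of its distinct ends is a segment}. In particular, if $\rho(x,m)+\rho(m,y)=\rho(x,y)$, then a segment from $x$ to $m$ followed by one from $m$ to $y$ is a segment from $x$ to $y$.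

\begin{definition}\label{def:U}
$\mathcal U$ is the class of metric spaces $(X,\rho)$ with $\rho\le1$ such that
\begin{itemize}
\item[(U1)] any two points with $0<\rho(x,y)<1$ are joined by a segment;
\item[(U2)] for all $x,y$ and $0<t<\rho(x,y)$ there is at most one $m$ with $\rho(x,m)=t$ and $\rho(m,y)=\rho(x,y)-t$.
\end{itemize}
A pair $\{a,b\}$ of points of $X\in\mathcal U$ is \emph{bad} if $\rho(a,b)=1$ and no segment joins $a$ and $b$.
\end{definition}

By (U2), two points of $X\in\mathcal U$ are joined by at most one segment. Condition (U2) speaks about points rather than arcs because this form is easier to check in chords and in limits.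

\begin{lemma}\label{lem:U}
Let $X\in\mathcal U$.
\begin{itemize}
\item[(i)] If $\rho(a,b)=1$, then $\{a,b\}$ is bad if and only if no $m\ne a,b$ satisfies $\rho(a,m)+\rho(m,b)=1$.
\item[(ii)] If $X$ is complete and has no bad pairs, then its metric is SC.
\item[(iii)] The union of a chain of members of $\mathcal U$, ordered by isometric inclusion, is in $\mathcal U$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) If a segment joins $a$ and $b$, its interior points are such points $m$. Conversely, given such an $m$, both summands lie in $(0,1)$; by (U1) there are segments from $a$ to $m$ and from $m$ to $b$, and together they form a segment from $a$ to $b$.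

(ii) Distinct points are joined by a segment, by (U1) if their distance is less than $1$ and by the absence of bad pairs otherwise; it is unique by (U2).

(iii) Each of (U1), (U2) concerns finitely many points, which lie in one member of the chain, and a segment in that member is a segment in the union.
\end{proof}

\begin{lemma}\label{lem:initial}
Let $(Y,\sigma)$ be complete, and suppose that any two distinct points with $\sigma(x,y)<2$ are joined by exactly one segment. Put $\rho_0=\min(1,\sigma)$. Then $(Y,\rho_0)$ is complete, has the topology of $(Y,\sigma)$, and belongs to $\mathcal U$.
\end{lemma}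

\begin{proof}
The metrics agree wherever one of them is less than $1$; this gives completeness and the statement on the topology.

(U1) If $0<\rho_0(x,y)<1$, then $\sigma(x,y)<1$, and the $\sigma$-segment joining $x$ and $y$ is also a $\rho_0$-segment.

(U2) Let $R=\rho_0(x,y)$, $0<t<R$, $\rho_0(x,m)=t$ and $\rho_0(m,y)=R-t$. Since $R\le1$, both $t$ and $R-t$ are less than $1$, so they are the $\sigma$-distances. Hence $\sigma(x,y)\le R=\rho_0(x,y)\le\sigma(x,y)$, so $\sigma(x,y)=R<2$. The $\sigma$-segments from $x$ to $m$ and from $m$ to $y$ together form a $\sigma$-segment from $x$ to $y$, with $m$ at distance $t$ from $x$. There is only one $\sigma$-segment from $x$ to $y$, so $m$ is determined.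
\end{proof}

The proof of (U2) uses uniqueness of $\sigma$-segments up to and including distance $1$; this is why we cut off strictly below the radius of uniqueness.

\section{Gates}\label{sec:gates}

Let $X\subset X'$ be metric spaces, $X$ with the restricted metric and all distances at most $1$. Put
\[
\delta_X(x)=\rho(x,X),\qquad N_X=\{x\in X':\delta_X(x)<\tfrac18\}.
\]
Suppose that $X'$ arises from $X$ by attaching chords. A point outside $X$ but near $X$ lies on a chord, close to one end of it; this end is the gate of the point. Every short connection from the point to a point with another gate must run through both gates. We turn this into a definition.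

\begin{definition}\label{def:gate}
$X$ is \emph{gated} in $X'$ if for each $x\in N_X$ there is a point $\pi(x)\in X$, the \emph{gate} of $x$, with $\rho(x,\pi x)=\delta_X(x)$, such that for all $x,x'\in N_X$ with $\pi x\ne\pi x'$, the number
\[
S_X(x,x')=\delta_X(x)+\rho(\pi x,\pi x')+\delta_X(x')
\]
satisfies
\begin{equation}\label{eq:gate}
S_X(x,x')<1\ \Longrightarrow\ \rho(x,x')=S_X(x,x').
\end{equation}
\end{definition}

Nothing more is required of points with the same gate; they may lie on one chord. We write $S_X(x,x')$ for this sum also when $\pi x=\pi x'$. If $x\in X$, then $\pi x=x$. By the triangle inequality,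
\begin{equation}\label{eq:Sbound}
S_X(x,x')\le\rho(x,x')+2\delta_X(x)+2\delta_X(x').
\end{equation}
The constant $\frac18$ is chosen so small that the sums below are less than $1$.

\begin{lemma}\label{lem:gate}
Let $X$ be gated in $X'$.
\begin{itemize}
\item[(i)] For $x\in N_X$ the gate $\pi x$ is the unique nearest point of $X$ to $x$.
\item[(ii)] If $x,x'\in N_X$ and $\rho(x,x')<\frac14$, then $\pi x=\pi x'$ or $\rho(x,x')=S_X(x,x')$. In either case $\rho(\pi x,\pi x')\le\rho(x,x')$; in particular $\pi$ is continuous on the open set $N_X$.
\item[(iii)] If $x,x'\in N_X$ and $\rho(x,x')<\delta_X(x)+\delta_X(x')$, then $\pi x=\pi x'$.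
\end{itemize}
\end{lemma}

\begin{proof}
(i) Suppose $y\in X$, $y\ne\pi x$ and $\rho(x,y)=\delta_X(x)$. The gate of $y$ is $y$ and $\delta_X(y)=0$, so $S_X(x,y)=\delta_X(x)+\rho(\pi x,y)\le3\delta_X(x)<1$. By \eqref{eq:gate}, $\rho(x,y)=\delta_X(x)+\rho(\pi x,y)>\delta_X(x)$, a contradiction.

(ii) By \eqref{eq:Sbound}, $S_X(x,x')<\frac14+\frac12<1$, so \eqref{eq:gate} applies if $\pi x\neq \pi x'$.

(iii) Here $\rho(x,x')<\frac14$, and $S_X(x,x')\ge\delta_X(x)+\delta_X(x')>\rho(x,x')$ rules out the second alternative of (ii).
\end{proof}

By (i), the gate map is determined by the pair $X\subset X'$, and it does not change on the points of $X'$ when $X'$ is enlarged to a space in which $X$ is still gated. Next, gates compose.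

\begin{lemma}\label{lem:compose}
Let $X\subset X'\subset X''$, and let $X'$ be gated in $X''$ with gate map $\pi'$. Let $x\in X''$ with $\delta_X(x)<\frac18$, and put $x'=\pi'x$. Then
\begin{equation}\label{eq:split}
\delta_X(x)=\delta_{X'}(x)+\delta_X(x'),
\end{equation}
and in particular $\delta_X(x')<\frac18$. If also $X$ is gated in $X'$ with gate map $\pi$, then $X$ is gated in $X''$, with gate map $\pi\pi'$.
\end{lemma}

\begin{proof}
Since $X\subset X'$, $\delta_{X'}(x)\le\delta_X(x)<\frac18$, so $x'$ is defined. Let $z\in X$. If $\rho(x,z)<\frac18$, then Lemma~\ref{lem:gate}(ii) for $X'\subset X''$ and the points $x,z$ gives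
\[
\rho(x,z)=\delta_{X'}(x)+\rho(x',z),
\]
which is trivially true if $x'=z$. If $\rho(x,z)\ge\frac18$, then $\rho(x',z)\ge\frac18-\delta_{X'}(x)>\delta_X(x)-\delta_{X'}(x)$. There are points $z$ of the first kind, and the infimum of $\rho(x,z)$ over them is $\delta_X(x)$. Taking the infimum of $\rho(x',z)$ over all $z\in X$ gives \eqref{eq:split}.

Now let $X$ be gated in $X'$. Then $\rho(x,\pi x')\le\delta_{X'}(x)+\delta_X(x')=\delta_X(x)$, so equality holds and $\pi\pi'x$ is a nearest point. To verify \eqref{eq:gate}, let $x_1,x_2\in X''$ with $\delta_X(x_i)<\frac18$, let $x_i'=\pi'x_i$, and suppose that $\pi x_1'\ne\pi x_2'$ and that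
\begin{align*}
S&=\delta_X(x_1)+\rho(\pi x_1',\pi x_2')+\delta_X(x_2)\\
 &=\delta_{X'}(x_1)+\bigl[\delta_X(x_1')+\rho(\pi x_1',\pi x_2')+\delta_X(x_2')\bigr]+\delta_{X'}(x_2)
\end{align*}
is less than $1$. The bracket is less than $1$, so it equals $\rho(x_1',x_2')$ because $X$ is gated in $X'$. Moreover $x_1'\ne x_2'$. So $S=\delta_{X'}(x_1)+\rho(x_1',x_2')+\delta_{X'}(x_2)<1$, and this equals $\rho(x_1,x_2)$ because $X'$ is gated in $X''$.
\end{proof}

\section{Attaching chords}\label{sec:chords}

Let $X\in\mathcal U$ be complete. For each bad pair $\{a,b\}$ of $X$ attach one copy of $[0,1]$, a \emph{chord}, with its endpoints identified with $a$ and $b$, its \emph{ends}. Call the resulting set $X^+$. An \emph{open chord} is a chord without its ends, so $X^+$ is the disjoint union of $X$ and the open chords. For a point $p$ of a chord with ends $a,b$ let $t_a(p),t_b(p)$ be its distances to $a,b$ along the chord, so $t_a(p)+t_b(p)=1$. Put $A(p)=\{a,b\}$ if $p$ lies in the open chord with ends $a,b$; for $p\in X$ put $A(p)=\{p\}$ and $t_p(p)=0$.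

Let $d^+(p,q)$ be the infimum of the lengths of finite chains from $p$ to $q$ in which consecutive points lie in a common piece ($X$ or a closed chord), the length of a step being measured in the piece. This is consistent, because $\rho(a,b)=1$ is the length of the chord. A \emph{route} from $p$ to $q$ is a pair $(c,c')$ with $c\in A(p)$ and $c'\in A(q)$; its length is
\[
\ell(c,c')=t_c(p)+\rho(c,c')+t_{c'}(q).
\]
It is the length of the chain $p,c,c',q$.

\begin{lemma}\label{lem:routes}
\begin{itemize}
\item[(i)] If $p,q$ lie in the same closed chord, $d^+(p,q)$ is their distance along the chord. On $X$, $d^+=\rho$.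
\item[(ii)] If $p,q$ are not in the same open chord, $d^+(p,q)$ is the minimum of the lengths of the routes from $p$ to $q$.
\item[(iii)] If $p$ is in an open chord $C$ and $m\notin C$, then
\begin{equation}\label{eq:leave}
d^+(p,m)=\min_{c\in A(p)}\bigl(t_c(p)+d^+(c,m)\bigr).
\end{equation}
\end{itemize}
Consequently $d^+$ is a metric.
\end{lemma}

\begin{proof}
Take a chain from $p$ to $q$. If an intermediate point lies in an open chord, the two steps next to it lie in the corresponding closed chord and can be merged into one, without increasing the length. So we may assume that all intermediate points are in $X$. A step between two points of $X$ has length given by $\rho$, even if it is a step in a chord from end to end, so the steps between the first intermediate point $c$ and the last one $c'$ have total length at least $\rho(c,c')$. If $p\in X$, the first step has length $\rho(p,c)$ and can be absorbed too, so that we may take $c=p$; if $p$ is in an open chord, then $c\in A(p)$ and the first step has length $t_c(p)$. The same holds at $q$. So the chain is at least as long as some route, or it is a single step in a common piece.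

If $p,q$ are in the same open chord, then no route is shorter than the single step: $t_c(p)+t_c(q)\ge|t_c(p)-t_c(q)|$, and a route with $c\ne c'$ has length greater than $1$. If $p$ is in an open chord and $q$ is an end of it, the route $(q,q)$ has the length $t_q(p)$ of the single step and the other route is longer than $1$. If $p,q\in X$, the only route has length $\rho(p,q)$. This proves (i) and (ii). In the situation of (iii), group the routes from $p$ to $m$ according to their first member $c$; as $c\in X$, (ii) shows that the least length for given $c$ is $t_c(p)+d^+(c,m)$.

The triangle inequality and symmetry are clear from the definition by chains. A route of length $0$ has $t_c(p)=0$, $c=c'$ and $t_{c'}(q)=0$, that is, $p=c=c'=q$; together with (i) this gives positivity.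
\end{proof}

Put $\rho^+=\min(1,d^+)$. This is a metric on $X^+$ that extends $\rho$, and chords are $\rho^+$-segments of length $1$. The next lemma makes precise the observation on closed curves in Section~\ref{sec:circle}: two different short routes would form a loop of length at most $2$.

\begin{lemma}\label{lem:R}
If $p\ne q$ are not in the same open chord, at most one route from $p$ to $q$ has length at most $1$.
\end{lemma}

\begin{proof}
Suppose two distinct routes have length at most $1$. Then $p,q$ are not both in $X$.

\emph{One point in $X$.} By symmetry let $p$ be in the open chord with ends $a,b$, and $q\in X$. Adding the lengths of $(a,q)$ and $(b,q)$ gives $1+\rho(a,q)+\rho(q,b)\le2$, hence $\rho(a,q)+\rho(q,b)=1=\rho(a,b)$. As $\{a,b\}$ is bad, $q\in\{a,b\}$ by Lemma~\ref{lem:U}(i). If $q=a$, the route $(b,q)$ has length $t_b(p)+1>1$, a contradiction; if $q=b$, the route $(a,q)$ has length $t_a(p)+1>1$, again a contradiction.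

\emph{Different open chords.} Let the routes be $(c,c')\ne(e,e')$. If $c\ne e$ and $c'\ne e'$, then $t_c(p)+t_e(p)=1=t_{c'}(q)+t_{e'}(q)$, and the sum of the lengths is $2+\rho(c,c')+\rho(e,e')\le2$. So $c=c'$ and $e=e'$, and two chords have the same ends, which is excluded. If $c=e$ and $c'\ne e'$, the sum is
\[
2t_c(p)+1+\rho(c,c')+\rho(c,e')\ge2t_c(p)+1+\rho(c',e')=2t_c(p)+2>2,
\]
a contradiction. The case $c'=e'$, $c\ne e$ follows by interchanging $p$ and $q$.
\end{proof}

Both features of the construction were used: chords are attached only to pairs that no segment joins, and only one chord to each.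

\begin{proposition}\label{prop:plus}
Let $X\in\mathcal U$ be complete. Then $X^+$ is complete and in $\mathcal U$, every bad pair of $X$ is joined by a segment in $X^+$, and $X$ is gated in $X^+$; the gate of a point $p$ of an open chord with an end $a$ and $t_a(p)<\frac18$ is $a$.
\end{proposition}

\begin{proof}
The chord of a bad pair is a segment joining it.

\emph{Completeness.} It suffices to show that every Cauchy sequence $(p_n)$ has a convergent subsequence. This is clear if infinitely many $p_n$ lie in $X$ or in one closed chord. Otherwise pass to a subsequence whose members lie in pairwise distinct open chords. If $n\ne m$ and $\rho^+(p_n,p_m)<1$, this distance is the length of a route, say one starting with $c$, so $\rho^+(p_n,X)\le t_c(p_n)\le\rho^+(p_n,p_m)$. Hence $\rho^+(p_n,X)\to0$. Choose $x_n\in X$ with $\rho^+(p_n,x_n)\to0$. Then $(x_n)$ is Cauchy, converges in $X$, and $(p_n)$ has the same limit.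

\emph{Gates.} Let $p$ be in the open chord with ends $a,b$. By \eqref{eq:leave}, $\delta_X(p)=\min(t_a(p),t_b(p))$; if this number is $t_a(p)<\frac18$, then $a$ is a nearest point. So let $\pi p=a$ in this case, and $\pi p=p$ for $p\in X$. Suppose that $\pi p=c\ne c'=\pi p'$ and $S=\delta_X(p)+\rho(c,c')+\delta_X(p')<1$. If $p,p'$ were in the same open chord, $c,c'$ would be its two ends, and $S>1$. So $p\neq p'$ are not in the same open chord, and $S=\ell(c,c')$. By Lemma~\ref{lem:R}, all other routes from $p$ to $p'$ are longer than $1$. Hence $d^+(p,p')=S<1$, and $\rho^+(p,p')=S$.

\emph{(U1).} Let $R=\rho^+(p,q)\in(0,1)$. If $p,q$ are in one open chord, part of it is a segment joining them. Otherwise $R=\ell(c,c')$ for some route. As $\rho(c,c')\le R<1$, the points $c,c'$ coincide or are joined by a segment in $X$. Adding the pieces of chords from $p$ to $c$ and from $c'$ to $q$, we obtain a curve of length $R$ from $p$ to $q$, which is a segment.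

\emph{(U2).} Let $R=\rho^+(p,q)\le1$, $0<t<R$, $\rho^+(p,m)=t$ and $\rho^+(m,q)=R-t$. Both $t$ and $R-t$ are less than $1$, so they are $d^+$-distances. Hence $d^+(p,q)\le R\le d^+(p,q)$, that is, $d^+(p,q)=R$. We show that $m$ is determined by $p$, $q$ and $t$. Note that $m\ne p,q$.

\smallskip
(A) \emph{$p,q$ in the same open chord $C$.} Suppose $m\notin C$. By \eqref{eq:leave} there are ends $c,c'$ of $C$ with
\[
R=t_c(p)+d^+(c,m)+d^+(m,c')+t_{c'}(q)\ge t_c(p)+\rho(c,c')+t_{c'}(q).
\]
If $c=c'$, the right side is greater than $|t_c(p)-t_c(q)|=R$; if $c\ne c'$, it is greater than $1\ge R$. Both are impossible. So $m\in C$, and $m$ is the point of $C$ between $p$ and $q$ at distance $t$ from $p$.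

\smallskip
(B) \emph{$p,q$ not in the same open chord.} Since $d^+(p,q)=R\le1$, Lemmas~\ref{lem:routes}(ii) and~\ref{lem:R} show that there is exactly one route $(a,a')$ of length at most $1$; its length is $R$. We distinguish where $m$ lies.

\emph{Case 1: $m\in X$.} There are $c\in A(p)$, $c'\in A(q)$ with
\[
R=t_c(p)+\rho(c,m)+\rho(m,c')+t_{c'}(q)\ge\ell(c,c')\ge R .
\]
So $(c,c')=(a,a')$, $\rho(a,m)=t-t_a(p)$ and $\rho(m,a')=R-t-t_{a'}(q)=\rho(a,a')-\rho(a,m)$. In particular $t_a(p)\le t\le R-t_{a'}(q)$. Moreover $m$ is determined: it is $a$ if $t=t_a(p)$, it is $a'$ if $t=R-t_{a'}(q)$, and otherwise it is determined by (U2) in $X$.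

\emph{Case 2: $m$ in an open chord containing neither $p$ nor $q$.} By \eqref{eq:leave}, for suitable ends $c_1,c_2$ of this chord,
\[
R=d^+(p,c_1)+t_{c_1}(m)+t_{c_2}(m)+d^+(c_2,q).
\]
If $c_1=c_2$, then $R\ge2t_{c_1}(m)+d^+(p,q)>R$, which is impossible. So $c_1\ne c_2$ and $R=1+d^+(p,c_1)+d^+(c_2,q)\le1$. Hence $p=c_1$ and $q=c_2$: the pair $\{p,q\}$ is a bad pair of $X$, and $m$ is the point of its chord with $t_p(m)=t$.

\emph{Case 3: $m$ in the open chord containing $p$.} By \eqref{eq:leave}, applied to $m$ and $q$, for some end $c$ of this chord
\[
R=|t_c(p)-t_c(m)|+t_c(m)+d^+(c,q).
\]
If $t_c(m)>t_c(p)$, the right side is greater than $t_c(p)+d^+(c,q)\ge R$, which is impossible. As $m\ne p$, we get $t_c(m)<t_c(p)$ and $R=t_c(p)+d^+(c,q)$. This is the length of a route starting with $c$, so $c=a$. Thus $t_a(m)=t_a(p)-t$, which determines $m$, and $t<t_a(p)$.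

\emph{Case 4: $m$ in the open chord containing $q$.} Interchanging $p$ with $q$ and $t$ with $R-t$ in Case 3, we get $t_{a'}(m)=t_{a'}(q)-(R-t)$, which determines $m$, and $t>R-t_{a'}(q)$.

If $\{p,q\}$ is a bad pair of $X$, then Case 1 is impossible by Lemma~\ref{lem:U}(i), and Cases 3 and 4 are impossible since $p,q\in X$. So $m$ is the point found in Case 2. If $\{p,q\}$ is not a bad pair of $X$, only Cases 1, 3 and 4 can occur. Since $t_a(p)\le R-t_{a'}(q)$, they require disjoint ranges of $t$, so $t$ decides the case, and in each case $m$ is determined.
\end{proof}

\section{Limit stages}\label{sec:limits}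

At a limit stage we take the union and complete it. Segments to the new points, and their uniqueness, are obtained by moving points to their gates in an earlier stage.

\begin{proposition}\label{prop:limit}
Let $\lambda$ be a limit ordinal and $(X_\alpha)_{\alpha<\lambda}$ an increasing chain of complete members of $\mathcal U$ such that $X_\alpha$ is gated in $X_\beta$ whenever $\alpha<\beta<\lambda$. Let $U=\bigcup_{\alpha<\lambda}X_\alpha$ and let $Z$ be the completion of $U$. Then $Z\in\mathcal U$, and every $X_\alpha$ is gated in $Z$.
\end{proposition}

\begin{proof}
Write $\delta_\alpha$, $\pi_\alpha$, $S_\alpha$ for the distance to $X_\alpha$, its gate map and the corresponding sum. By Lemma~\ref{lem:U}(iii), $U\in\mathcal U$. Also $X_\alpha$ is gated in $U$: finitely many points of $U$ lie in one $X_\beta$, and by Lemma~\ref{lem:gate}(i) their gates do not depend on $\beta$.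

\emph{$X_\alpha$ is gated in $Z$.} Let $z\in Z$ with $\delta_\alpha(z)<\frac18$. If $\delta_\alpha(z)=0$, then $z\in X_\alpha$, because $X_\alpha$ is complete and hence closed; put $\pi_\alpha z=z$ and $u_k=z$ for all $k$. Otherwise choose $u_k\in U$ with $u_k\to z$. For large $k,l$ we have $\delta_\alpha(u_k),\delta_\alpha(u_l)<\frac18$ and
\[
\rho(u_k,u_l)<\delta_\alpha(u_k)+\delta_\alpha(u_l),
\]
since the left side tends to $0$ and the right side to $2\delta_\alpha(z)>0$. By Lemma~\ref{lem:gate}(iii), $\pi_\alpha u_k=\pi_\alpha u_l$. Let $\pi_\alpha z$ be this eventually constant value; then $\rho(z,\pi_\alpha z)=\lim\delta_\alpha(u_k)=\delta_\alpha(z)$. Suppose that $\pi_\alpha z\ne\pi_\alpha z'$ and $S_\alpha(z,z')<1$, and let $(u_k)$, $(u_k')$ be the sequences chosen for $z$, $z'$. Eventually $u_k$ and $u'_k$ have the gates $\pi_\alpha z$ and $\pi_\alpha z'$, so $S_\alpha(u_k,u_k')\to S_\alpha(z,z')<1$. So eventually $\rho(u_k,u_k')=S_\alpha(u_k,u_k')$, and in the limit $\rho(z,z')=S_\alpha(z,z')$.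

For every $z\in Z$ the number $\delta_\alpha(z)$ is nonincreasing in $\alpha$, with infimum $0$ because $U$ is dense; if $z\in U$, it is eventually $0$. Lemma~\ref{lem:compose} now applies to $X_\alpha\subset X_\beta\subset Z$ for $\alpha<\beta<\lambda$.

\emph{Segments to gates.} Let $z\in Z\setminus U$ and $\delta_{\alpha_0}(z)<\frac18$. We claim that $z$ and $\pi_{\alpha_0}z$ are joined by a segment. Choose $\alpha_0<\alpha_1<\cdots$ with $\delta_{\alpha_n}(z)\to0$ and put $g_n=\pi_{\alpha_n}z$. By Lemma~\ref{lem:compose} and the uniqueness of gates, $g_n=\pi_{\alpha_n}g_{n+1}$ and
\[
\delta_{\alpha_n}(z)=\delta_{\alpha_{n+1}}(z)+\rho(g_{n+1},g_n).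
\]
So $\rho(g_{n+1},g_n)<\frac18$, and $g_n,g_{n+1}$ coincide or are joined by a segment in $X_{\alpha_{n+1}}$. The concatenation of these segments has length $\sum_n\rho(g_{n+1},g_n)=\delta_{\alpha_0}(z)=\rho(g_0,z)$. It converges to $z$, because $\rho(g_n,z)=\delta_{\alpha_n}(z)\to0$ and the lengths of the pieces tend to $0$. With the endpoint $z$ added it is a curve from $g_0$ to $z$ of length $\rho(g_0,z)$, hence a segment.

\emph{(U1).} Let $R=\rho(z,z')\in(0,1)$. Choose $\alpha$ such that $\delta=\delta_\alpha(z)$ and $\delta'=\delta_\alpha(z')$ satisfy $\delta,\delta'<\frac18$, $\delta+\delta'<R$ and $R+2\delta+2\delta'<1$, with $\delta=0$ if $z\in U$ and $\delta'=0$ if $z'\in U$. Let $g,g'$ be the gates of $z,z'$ in $X_\alpha$. Then $\rho(g,g')\ge R-\delta-\delta'>0$, and $S_\alpha(z,z')\le R+2\delta+2\delta'<1$ by \eqref{eq:Sbound}. So $R=\delta+\rho(g,g')+\delta'$ by \eqref{eq:gate}. In particular $0<\rho(g,g')\leq R<1$, so $g,g'$ are joined by a segment in $X_\alpha$. If $z\ne g$, then $z\notin U$ by the choice of $\alpha$, and $z,g$ are joined by a segment; likewise for $z',g'$. These segments together form a curve of length $R$ from $z$ to $z'$, which is a segment.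

\emph{(U2).} Let $R=\rho(z,z')\le1$ and $0<t<R$, and let $p,q\in Z$ both have distance $t$ from $z$ and $R-t$ from $z'$. Let $\eta$ be the maximum of $\delta_\alpha$ at $z,z',p,q$, where $\alpha$ is chosen so large that
\[
\eta<\tfrac18,\qquad 4\eta<\min(1-t,\,1-R+t),\qquad 2\eta<\min(t,\,R-t).
\]
This is possible since $t$ and $R-t$ lie in $(0,1)$. Let $g_z,g_{z'},g_p$ be the gates of $z,z',p$ in $X_\alpha$. Then $\rho(g_z,g_p)\ge t-2\eta>0$ and $\rho(g_p,g_{z'})\ge R-t-2\eta>0$. By \eqref{eq:Sbound}, $S_\alpha(z,p)\le t+4\eta<1$ and $S_\alpha(p,z')\le R-t+4\eta<1$. So \eqref{eq:gate} gives
\[
t=\delta_\alpha(z)+\rho(g_z,g_p)+\delta_\alpha(p),\qquad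
R-t=\delta_\alpha(p)+\rho(g_p,g_{z'})+\delta_\alpha(z').
\]
Adding these equations and using $R\le\delta_\alpha(z)+\rho(g_z,g_{z'})+\delta_\alpha(z')$, we obtain
\[
2\delta_\alpha(p)+\rho(g_z,g_p)+\rho(g_p,g_{z'})\le\rho(g_z,g_{z'}).
\]
By the triangle inequality $\delta_\alpha(p)=0$ and equality holds. So $p=g_p\in X_\alpha$, and $p$ has the positive distances $t-\delta_\alpha(z)$ from $g_z$ and $R-t-\delta_\alpha(z')$ from $g_{z'}$, with sum $\rho(g_z,g_{z'})$. The same holds for $q$. By (U2) in $X_\alpha$, $p=q$.
\end{proof}

The last argument shows more: every interior point of a segment of $Z$ lies in $U$, so the points added by the completion occur in segments only as endpoints. In the closed hemisphere of Section~\ref{sec:circle} this is false.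

\section{The SC space}\label{sec:space}

Let $(Y,\sigma)$ be as in Theorem~\ref{thm:main}. Rescaling $\sigma$, we may assume $r=2$. Let $X_0=(Y,\rho_0)$ be the space of Lemma~\ref{lem:initial}, let $X_{\alpha+1}=X_\alpha^+$, and for a limit ordinal $\lambda\le\omega_1$ let $X_\lambda$ be the completion of $\bigcup_{\alpha<\lambda}X_\alpha$. All inclusions are isometric, and we write $\rho$ for all the metrics. By induction on $\beta\le\omega_1$:
\begin{quote}
\emph{$X_\beta$ is complete and in $\mathcal U$, and $X_\alpha$ is gated in $X_\beta$ for all $\alpha<\beta$.}
\end{quote}
For $\beta=0$ this is Lemma~\ref{lem:initial}. At a successor $\beta+1$, Proposition~\ref{prop:plus} shows that $X_{\beta+1}$ is complete and in $\mathcal U$ and that $X_\beta$ is gated in it; for $\alpha<\beta$ apply Lemma~\ref{lem:compose} to $X_\alpha\subset X_\beta\subset X_{\beta+1}$. At limits use Proposition~\ref{prop:limit}.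

\begin{proposition}\label{prop:SC}
The space $X=X_{\omega_1}$ equals $\bigcup_{\alpha<\omega_1}X_\alpha$. Its metric is SC and has diameter at most $1$.
\end{proposition}

\begin{proof}
The terms of a Cauchy sequence in $\bigcup_{\alpha<\omega_1}X_\alpha$ all lie in one $X_\alpha$ with $\alpha<\omega_1$, because a countable set of countable ordinals is bounded in $\omega_1$. As $X_\alpha$ is complete, the sequence converges there. So the union is already complete and equals $X$. Any two distinct points of $X$ lie in some $X_\alpha$ with $\alpha<\omega_1$; they are joined by a segment in $X_\alpha$, or they form a bad pair of $X_\alpha$ and are joined by a segment in $X_{\alpha+1}\subset X$. So $X$ is complete, in $\mathcal U$ and without bad pairs, and Lemma~\ref{lem:U}(ii) applies.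
\end{proof}

\section{The retraction}\label{sec:retraction}

It remains to retract $X$ onto $X_0=Y$. Every chord can be mapped to a path between the images of its ends; the point is continuity. Infinitely many chords may end at one point, so the maps on the chords must be controlled near their ends, and the control must survive the completions.

For the circle of length $4$ this is easy. Map every chord with constant speed along a shortest arc, and suppose that $f_\beta:X_\beta\to(Y,\sigma)$ is $2$-Lipschitz; for $\beta=0$ this is the inequality $\sigma\le2\rho_0$. As $\sigma\le2$, chords are mapped with speed at most $2$; along a shortest route $(c,c')$ from $p$ to $q$ we get $\sigma(f_{\beta+1}(p),f_{\beta+1}(q))\le 2t_c(p)+2\rho(c,c')+2t_{c'}(q)$; and points at distance $1$ cause no problem since $\sigma\le2$. So $f_{\beta+1}$ is $2$-Lipschitz, and $2$-Lipschitz maps into a complete space extend from a union to its completion. This already gives Corollary~\ref{cor:main}.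

If $(Y,\sigma)$ is unbounded, no retraction $f:X\to Y$ is even uniformly continuous into $(Y,\sigma)$: if $\rho(x,y)\le\frac1n$ implied $\sigma(f(x),f(y))\le1$, then subdividing the segment of length at most $1$ between $a,b\in Y$ would give $\sigma(a,b)\le n$ for all $a,b$. In general we need another reason for continuity. It is provided by making the maps constant near the ends of each chord, so that near an earlier stage they factor through its gate map. The paths used in the middle of the chords may then be arbitrary.

\begin{proposition}\label{prop:retract}
There are continuous maps $f_\beta:X_\beta\to Y$ for $\beta\le\omega_1$, each extending all earlier ones, with $f_0=\mathrm{id}_Y$ and, for all $\alpha<\beta$,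
\begin{equation}\label{eq:Hyp}
f_\beta(x)=f_\alpha(\pi_\alpha x)\qquad\text{for all }x\in X_\beta\text{ with }\delta_\alpha(x)<\tfrac18 .
\end{equation}
\end{proposition}

Here $\delta_\alpha$ and $\pi_\alpha$ are the distance to $X_\alpha$ and its gate map, as in Section~\ref{sec:limits}; they do not depend on the $X_\beta$ in which they are formed.

\begin{proof}
We use recursion on $\beta$. By Lemma~\ref{lem:compose} and the uniqueness of gates, for $\alpha<\beta<\gamma\le\omega_1$ and $x\in X_\gamma$ with $\delta_\alpha(x)<\frac18$,
\begin{equation}\label{eq:pipi}
\delta_\beta(x)<\tfrac18,\qquad \delta_\alpha(\pi_\beta x)<\tfrac18,\qquad \pi_\alpha x=\pi_\alpha\pi_\beta x .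
\end{equation}

\emph{Successors.} Let $f_{\beta+1}=f_\beta$ on $X_\beta$. For each bad pair of $X_\beta$ choose an order $(a,b)$ of it and a path $\gamma:[0,1]\to Y$ from $f_\beta(a)$ to $f_\beta(b)$; here path-connectedness of $Y$ is used. On the chord of the pair let
\[
f_{\beta+1}(p)=
\begin{cases}
f_\beta(a)&\text{if }t_a(p)\le\frac13,\\
\gamma(3t_a(p)-1)&\text{if }\frac13\le t_a(p)\le\frac23,\\
f_\beta(b)&\text{if }t_a(p)\ge\frac23.
\end{cases}
\]
If $\delta_\beta(p)<\frac18$, then $p\in X_\beta$ and $\pi_\beta p=p$, or $p$ lies on a chord at distance less than $\frac18$ from one of its ends, which is $\pi_\beta p$. In both cases $f_{\beta+1}(p)=f_\beta(\pi_\beta p)$. This is \eqref{eq:Hyp} for $\alpha=\beta$, and since $\pi_\beta$ is continuous (Lemma~\ref{lem:gate}(ii)), $f_{\beta+1}$ is continuous on the open set $\{\delta_\beta<\frac18\}$. It is also continuous on each open chord, and open chords are open in $X_{\beta+1}$: by \eqref{eq:leave}, the open ball about $p$ of radius $\min(t_a(p),t_b(p))$ lies in the open chord of $p$. These open sets cover $X_{\beta+1}$. Finally, if $\alpha<\beta$ and $\delta_\alpha(x)<\frac18$, then by \eqref{eq:pipi} and \eqref{eq:Hyp} for $f_\beta$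
\[
f_{\beta+1}(x)=f_\beta(\pi_\beta x)=f_\alpha(\pi_\alpha\pi_\beta x)=f_\alpha(\pi_\alpha x).
\]

\emph{Limits.} Let $\lambda\le\omega_1$ be a limit ordinal. For $z\in X_\lambda$ choose $\alpha<\lambda$ with $\delta_\alpha(z)<\frac18$ and put $f_\lambda(z)=f_\alpha(\pi_\alpha z)$. If $\alpha<\beta<\lambda$, then \eqref{eq:pipi} and \eqref{eq:Hyp} for $f_\beta$ give
\[
f_\alpha(\pi_\alpha z)=f_\alpha(\pi_\alpha\pi_\beta z)=f_\beta(\pi_\beta z),
\]
so $f_\lambda(z)$ does not depend on the choice of $\alpha$. Hence \eqref{eq:Hyp} holds for $f_\lambda$. If $z\in X_\beta$ with $\beta<\lambda$, then $\pi_\beta z=z$ shows $f_\lambda(z)=f_\beta(z)$. Finally, $f_\lambda$ is continuous because it equals the continuous map $f_\alpha\circ\pi_\alpha$ on $\{\delta_\alpha<\frac18\}$, and these open sets cover $X_\lambda$.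
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The metric of $X=X_{\omega_1}$ is SC with diameter at most $1$ by Proposition~\ref{prop:SC}. The subspace $X_0=(Y,\rho_0)$ is homeomorphic to $(Y,\sigma)$, and $f_{\omega_1}:X\to Y$ is continuous and the identity on $Y$. So $Y$ is a retract of $X$.
\end{proof}

\section{Further consequences}\label{sec:more}

\begin{proposition}
For each $n\ge1$ there is a space with an SC metric that has the sphere $S^n$ as a retract, and hence has $H_n\ne0$ and $\pi_n\ne0$.
\end{proposition}

\begin{proof}
The round sphere $S^n$ is compact and path-connected, and distinct points at distance less than $\pi$ are joined by exactly one segment, so Theorem~\ref{thm:main} applies with $r=\pi$. The identity of $H_n(S^n)$ factors through $H_n(X)$, and the same holds for $\pi_n$.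
\end{proof}

For simplicial complexes we use the metric topology, in which two points are close if their barycentric coordinates are close in $\ell^2$. Let $K$ be finite-dimensional. Then $x_n\to x$ in this topology if and only if, for all large $n$, there is a closed simplex $\tau_n$ containing both $x_n$ and $x$, and the distance of $x_n$ and $x$ in $\tau_n$ tends to $0$. Indeed, if $x_n\to x$, then eventually the finitely many positive coordinates of $x$ are positive for $x_n$, so the smallest closed simplex containing $x_n$ also contains $x$. Here the distance in $\tau_n$ may be measured in a metric transferred from a standard simplex of the same dimension, on which any metric compatible with the topology is fixed: by compactness all such metrics are uniformly equivalent, and only finitely many dimensions occur. We call this the \emph{convergence criterion}.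

\begin{proposition}\label{prop:complex}
Every connected finite-dimensional simplicial complex $K$ with the metric topology is homeomorphic to a retract of a space with an SC metric. Consequently every group is a retract of $\pi_1(X)$ for some space $X$ with an SC metric.
\end{proposition}

\begin{proof}
The barycentric subdivision $L$ of $K$ is a flag complex: finitely many pairwise adjacent vertices span a simplex. By the convergence criterion $K$ and $L$ have the same metric topology. Indeed, a closed simplex of $L$ lies in a closed simplex of $K$, and it does so in one of finitely many ways up to isomorphism, so convergence in $L$ implies convergence in $K$. Conversely, let $x_n\to x$ in $K$. On a subdivided closed simplex of $K$ the coordinates with respect to $L$ are uniformly continuous, and up to isomorphism there are only finitely many subdivided simplices. So the $L$-coordinates of $x_n$ converge in $\ell^2$ to those of $x$.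

Give $L$ the all-right spherical metric, that is, the length metric $d$ in which each simplex is a regular spherical simplex of edge length $\pi/2$. Since $L$ is connected and there are finitely many shapes, $d$ is a complete geodesic metric by \cite[Thm.~I.7.19]{BH}. By Gromov's theorem \cite[Thm.~II.5.18]{BH}, a finite-dimensional all-right spherical complex is CAT(1) if and only if it is flag. So $(L,d)$ is CAT(1), and hence distinct points at distance less than $\pi$ are joined by exactly one segment.

The metric $d$ induces the metric topology. To see this, note that a regular spherical simplex of edge length $\pi/2$ is the set of unit vectors with nonnegative coordinates indexed by its vertices. So $L$ maps to the unit sphere of $\ell^2(V)$, where $V$ is the vertex set of $L$, isometrically on each simplex for the angular metric. The coordinates of the image of a point are positive at the same vertices as its barycentric coordinates. As $d$ is the infimum of the lengths of chains with steps in simplices, $d$ is at least the angular metric, and so at least the $\ell^2$-distance of the images. If $x_n\to x$ for $d$, then the images converge in $\ell^2(V)$. So eventually the coordinates positive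 for $x$ are positive for $x_n$, the points $x_n$ and $x$ are in a common closed simplex, and their distance there, which is their angular distance, tends to $0$. Conversely, $d$ is at most the distance in a common simplex. By the convergence criterion, $d$ induces the metric topology. So Theorem~\ref{thm:main} applies to $(L,d)$ with $r=\pi$.

For the second claim, let $K$ be a triangulated connected $2$-complex with the given fundamental group. The metric and the weak topology on $K$ have the same homotopy type \cite{Dowker}, so the group is $\pi_1(Y)$ for $Y=K$ with the metric topology. The composition $Y\hookrightarrow X\to Y$ of inclusion and retraction induces the identity on $\pi_1(Y)$.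
\end{proof}

A non-contractible space with an SC metric cannot be locally compact:

\begin{proposition}\label{prop:lc}
Every locally compact space with an SC metric $D$ is contractible.
\end{proposition}

\begin{proof}
Let $X$ be the space. It is complete and locally compact, and any two points are joined by a segment, so by the Hopf--Rinow--Cohn-Vossen theorem \cite[Prop.~I.3.7]{BH} closed balls of $(X,D)$ are compact. Fix $o\in X$ and let $H$ be given by \eqref{eq:H}. Let $(x_n,s_n)\to(x,s)$. The points $H(x_n,s_n)$ lie in a closed ball about $o$, which is compact. Let $q$ be the limit of a convergent subsequence. Then $D(o,q)=s\,D(o,x)$, and since $D(H(x_n,s_n),x_n)=(1-s_n)D(o,x_n)$, also $D(q,x)=(1-s)D(o,x)$. If one of these two distances is $0$, then $q=o$ or $q=x$, and $q=H(x,s)$. Otherwise the segments from $o$ to $q$ and from $q$ to $x$ together form a segment from $o$ to $x$; it is the only one, so $q=H(x,s)$. Thus every convergent subsequence has the limit $H(x,s)$, and by compactness $H(x_n,s_n)\to H(x,s)$. So $H$ is continuous, and it contracts $X$ to $o$.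
\end{proof}

Thus Borsuk's theorem extends to locally compact spaces, but not to all complete ones, even with diameter $1$.

\begin{remark}
The space $X$ constructed from the circle of length $4$ is not separable. A point $a$ of the circle carries uncountably many chords $ab$ in $X_1$, one for each $b$ with $\sigma(a,b)>1$. For two of them, with ends $a,b$ and $a,b'$, the routes between their midpoints have length at least $\frac12+\frac12$, so the midpoints are at distance $1$. The construction does not decide whether a separable non-contractible space can have an SC metric.
\end{remark}

\begin{thebibliography}{9}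
\bibitem{BH} Bridson--Haefliger, \emph{Metric Spaces of Non-Positive Curvature}.
\bibitem{Dowker} Dowker, \emph{Topology of metric complexes}, Amer. J. Math. 74 (1952).
\bibitem{thesis} \emph{Complete Convex Metrics For} (as printed: COMPLETE CONVEX METRICS FOR), \texttt{https://shareok.org/bitstream/handle/11244/31273/}\allowbreak\texttt{Thesis-1973D-D691c.pdf?sequence=1\&isAllowed=y}
\end{thebibliography}

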